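\title{Deciding whether the fixed point of a morphism is automatic}

\begin{abstract}
Let $\varphi$ be a morphism of a free monoid, possibly erasing, that is prolongable on a letter $a$. We show that it is decidable whether the fixed point $\mathbf x=\varphi^\omega(a)$ is $k$-automatic for some $k$, and whether it is $k$-automatic for a given $k$; the set of all such $k$ can be computed, together with automata. The proof is a classification. Replace $\varphi$ by a suitable computable power. Automaticity then forces either linear growth, in which case $\mathbf x$ is ultimately periodic, or uniform exponential growth: every letter is bounded or grows like $\alpha^n$ for one $\alpha>1$, and runs of bounded letters have bounded length. Under uniform exponential growth the limits $\ell_b=\lim|\varphi^n(b)|/\alpha^n$ exist for that power, and $\mathbf x$ is automatic if and only if some power of $\alpha$ is an integer and the discrepancy $i-\sum_{j<i}\ell_{x_j}$ is bounded.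
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet, $\epsilon$ the empty word, and $\varphi:\Sigma^*\to\Sigma^*$ a morphism, that is, a map with $\varphi(vw)=\varphi(v)\varphi(w)$. We allow $\varphi(b)=\epsilon$. The morphism is \emph{prolongable} on $a\in\Sigma$ if $\varphi(a)=au_0$ with $\varphi^i(u_0)\neq\epsilon$ for all $i\ge0$. Then each of the words $a,\varphi(a),\varphi^2(a),\dots$ is a proper prefix of the next, and they converge to the infinite word
\[
\mathbf x=x_0x_1x_2\cdots=\varphi^\omega(a)=a\,u_0\,\varphi(u_0)\,\varphi^2(u_0)\cdots,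
\]
which satisfies $\varphi(\mathbf x)=\mathbf x$. For an integer $k\ge2$, a sequence $(s_n)_{n\ge0}$ over a finite alphabet is \emph{$k$-automatic} if there is a deterministic finite automaton with output (DFAO) that outputs $s_n$ when it is fed the base-$k$ representation of $n$, for every $n\ge0$. The following two questions are posed in \cite{AS}.
\begin{enumerate}
\item[(1)] Given $\varphi$ prolongable on $a$, can one decide whether $\varphi^\omega(a)$ is $k$-automatic for some $k$?
\item[(2)] Given $\varphi$ prolongable on $a$ and $k\ge2$, can one decide whether $\varphi^\omega(a)$ is $k$-automatic?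
\end{enumerate}

The two notions meet in the uniform case. If every $\varphi(b)$ has length $k$, then $x_{ki+j}$ is the letter of index $j$ in $\varphi(x_i)$, so an automaton whose states are the letters computes $x_n$ from the digits of $n$. Conversely, by Cobham's theorem (Theorem~\ref{thm:cobham} below), every $k$-automatic sequence is a letter-to-letter image of such a fixed point. The questions therefore ask when a non-uniform fixed point is a uniform one in disguise. Neither comes with an evident finite search: there are infinitely many automata, and in (1) infinitely many bases, to exclude.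

For general $\varphi$ the image of $x_i$ starts not at position $ki$ but at position $p(i)=|\varphi(x_0\cdots x_{i-1})|$. One expects $p(i)\approx\alpha i$, where $\alpha$ is the exponential growth rate of $|\varphi^n(a)|$, and a $k$-automatic word is self-similar under multiplication by $k$. The first guess is that the two scalings must be compatible, $\alpha^s=k^{r}$, and that this is the whole condition. Apart from ultimately periodic words the first half of the guess is right. The second half is wrong, and Section~\ref{sec:examples} shows on two small morphisms what is missing: one must measure how far $p$ is from an exact multiplication, and this error must stay bounded.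

Call integers $k,N\ge2$ \emph{multiplicatively dependent} if $k^{r'}=N^{s'}$ for some $r',s'\ge1$.

\begin{theorem}\label{thm:main}
Problems \textup{(1)} and \textup{(2)} are decidable. More precisely, the set of all $k\ge2$ for which $\varphi^\omega(a)$ is $k$-automatic is empty, or consists of all $k\ge2$, or consists of the $k$ multiplicatively dependent on a computable integer $N\ge2$. One can decide which case holds, and for every $k$ in the set one can compute a DFAO.
\end{theorem}

Theorem~\ref{thm:main} rests on a classification, Theorem~\ref{thm:class}, stated in Section~\ref{sec:types} once growth types and weights are defined. Sections~\ref{sec:growth}--\ref{sec:converse} prove it, Section~\ref{sec:algo} shows that every condition in it can be tested, and Section~\ref{sec:cons} collects three consequences.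

\section{Two morphisms with the same weights}\label{sec:examples}

Consider
\[
\varphi_1:\ a\mapsto ab,\quad b\mapsto baab,\qquad\qquad
\varphi_2:\ a\mapsto aab,\quad b\mapsto aabbb .
\]
Give the letters the weights $\ell_a=\frac23$, $\ell_b=\frac43$, let $\ell(w)$ be the total weight of a word $w$, and let
\[
\delta(w)=|w|-\ell(w)=\tfrac13\bigl(|w|_a-|w|_b\bigr),
\]
where $|w|_c$ counts the occurrences of $c$. On letters, and hence on all words, $\ell(\varphi_1(w))=3\ell(w)$ and $\delta(\varphi_1(w))=0$, while $\ell(\varphi_2(w))=4\ell(w)$ and $\delta(\varphi_2(w))=\delta(w)$. Thus $|\varphi_1^n(c)|=3^n\ell_c$ for $n\ge1$ and $|\varphi_2^n(c)|=4^n\ell_c+\delta(c)$: both growth rates are integers, and in both cases $\ell_c=\lim|\varphi^n(c)|/\alpha^n$. In terms of weight both morphisms are exact multiplications. Automata, however, read positions, and the position $i$ differs from the weight of the prefix of length $i$ by the \emph{discrepancy} $\Delta(i)=\delta(x_0\cdots x_{i-1})$.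

\subsection*{The morphism $\varphi_1$: bounded discrepancy}
Here $\mathbf x=ab\,baab\,baab\,ab\,ab\,baab\cdots$ is a concatenation of the blocks $A=ab$ and $B=ba$, so $\Delta(i)\in\{-\frac13,0,\frac13\}$. Moreover $\varphi_1(A)=ABA$ and $\varphi_1(B)=BAA$. Write $A_0A_1$ and $B_0B_1$ for the two positions of a block. Cutting $ABA=A_0A_1B_0\,B_1A_0A_1$ and $BAA=B_0B_1A_0\,A_1A_0A_1$ in half gives the $3$-uniform morphism
\[
A_0\mapsto A_0A_1B_0,\qquad A_1\mapsto B_1A_0A_1,\qquad B_0\mapsto B_0B_1A_0,\qquad B_1\mapsto A_1A_0A_1,
\]
and $\mathbf x$ is the image of its fixed point under $A_0,B_1\mapsto a$ and $A_1,B_0\mapsto b$. So $\mathbf x$ is $3$-automatic. The four new letters are exactly the pairs $(x_i,\Delta(i))$: $A_0=(a,0)$, $A_1=(b,\frac13)$, $B_0=(b,0)$, $B_1=(a,-\frac13)$. An automaton remembers the letter and the discrepancy; Proposition~\ref{prop:suff} does this in general.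

\subsection*{The morphism $\varphi_2$: unbounded discrepancy}
Put $w_0=\epsilon$, $z_0=a$ and
\[
w_t=\varphi_2^{t-1}(a)\cdots\varphi_2(a)\,a,\qquad z_t=a\,b\,\varphi_2(b)\cdots\varphi_2^{t-1}(b)\qquad(t\ge1).
\]
Since $\varphi_2(w_tz_t)=w_{t+1}z_{t+1}$, every $w_tz_t$ is a prefix of $\mathbf x$. The position $I_t=|w_t|$ has discrepancy $\Delta(I_t)=t/3$, and summing the lengths gives
\[
I_t=\tfrac29(4^t-1)+\tfrac t3 .
\]
Why should this prevent $\mathbf x$ from being $4$-automatic? For $t'\ge t\ge2$ the word $w_{t'}$ ends with $w_t$ and $z_{t'}$ begins with $z_t$, and $|w_t|,|z_t|\ge4^{t-2}$. So $\mathbf x$ looks the same around $I_t$ and around $I_{t'}$ up to distance $4^{t-2}$. Automatic words are rigid in this respect. Lemma~\ref{lem:rigid} shows that a $4$-automatic word has a constant $T$ and, for each $R\ge2T$, constants $Q,H$ such that for large $t$ an agreement of this size forces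
\[
I_{t'}-I_t\in\tfrac{4^t}{Q}\mathbb Z+[-H,H],
\]
provided that the factor of radius $R$ around $I_{t'}$ has no period $\le T$. The proviso can be met. A word $w=v^mv'$ with $|v'|<|v|\le T$ has $|3\delta(w)|<T$ if $\delta(v)=0$ and $|3\delta(w)|\ge|w|/T-1-T$ otherwise, and for $w=w_j$ with $j$ large both fail, because $3\delta(w_j)=j$ and $|w_j|$ grows exponentially; fix such a $j$ and take $R\ge|w_j|$. Now $\frac29(4^{t'}-4^t)\in\frac{4^t}3\mathbb Z$, so
\[
\tfrac{t'-t}3\in\tfrac{4^t}{3Q}\mathbb Z+[-H,H]\qquad\text{for all }t'\ge t .
\]
The right side has a gap just above $H$ whose length tends to infinity with $t$, and the left side moves in steps of $\frac13$: for $t'-t=\lfloor3H\rfloor+1$ and $4^t/(3Q)>2H+1$ it lies in the gap. Hence $\mathbf x$ is not $4$-automatic, and Theorem~\ref{thm:class} will show that it is not automatic in any base.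

The general proof that automaticity bounds the discrepancy has the same three ingredients: a sequence of positions $I_t$ produced by repeating one rule, rigidity, and a gap that cannot be jumped. The additional difficulty is to find such a sequence on which the discrepancy is unbounded; this is where a theorem on matrix semigroups enters.

\section{Conventions and tools}\label{sec:tools}

\subsection{Periods}
We write $\mathbf x[i,j)=x_i\cdots x_{j-1}$. A word $u$ \emph{has period} $t\ge1$ if $u_i=u_{i+t}$ whenever both sides are defined. An infinite word is \emph{ultimately periodic} if some suffix has a period. Two facts are used throughout.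
\begin{itemize}
\item \emph{Fine--Wilf theorem.} A word of length $\ge t+t'$ with periods $t$ and $t'$ has period $\gcd(t,t')$.
\item \emph{Extension.} If $u$ has period $t$ and contains a factor of length $\ge t$ with period $g\mid t$, then $u$ has period $g$. Indeed, if the factor starts at $s$, then $u_i$ is the letter of index $(i-s)\bmod t$ of the factor, and this letter depends only on $(i-s)\bmod g$.
\end{itemize}

\subsection{Automatic sequences and first-order logic}
A morphism is \emph{$k$-uniform} if all letters have images of length $k$; a \emph{coding} is a $1$-uniform morphism.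

\begin{theorem}[Cobham \cite{Cob}]\label{thm:cobham}
A sequence $\mathbf x$ is $k$-automatic if and only if $\mathbf x=\pi(\mathbf z)$, where $\mathbf z=\theta^\omega(b_0)$ for a $k$-uniform morphism $\theta$ and $\pi$ is a coding. The direction in which the DFAO reads its input is immaterial. For $r\ge1$, a sequence is $k$-automatic if and only if it is $k^r$-automatic. Ultimately periodic sequences are $k$-automatic for all $k$. All these conversions are effective.
\end{theorem}

For $\mathbf x=\pi(\mathbf z)$ as in the theorem, $\mathbf x[qk^m,(q+1)k^m)=\pi\theta^m(z_q)$ for all $m,q\ge0$; we call these factors the \emph{blocks of level $m$}.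

A word over $\{0,\dots,k-1\}^d$ has $d$ tracks, each a base-$k$ expansion with the most significant digit first and with leading zeros allowed; it \emph{represents} the corresponding point of $\mathbb N^d$. A set $X\subseteq\mathbb N^d$ is \emph{$k$-recognizable} if the words representing points of $X$ form a regular language. Let $V_k(n)$ be the largest power of $k$ dividing $n\ge1$.

\begin{theorem}[B\"uchi; Bruy\`ere--Hansel--Michaux--Villemaire \cite{BHMV}]\label{thm:logic}
A subset of $\mathbb N^d$ is first-order definable in $\langle\mathbb N,+,V_k\rangle$ if and only if it is $k$-recognizable, and both translations are effective.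
\end{theorem}

If $\mathbf x$ is $k$-automatic, the sets $\{n:x_n=b\}$ are $k$-recognizable, so formulas may use the predicates $x_n=b$ and $x_i=x_j$; ``definable'' will be meant in this sense. Order and multiplication by a fixed integer are definable from $+$. The truth of a sentence is decidable. In particular, ultimate periodicity, $\exists t\ge1\ \exists n\ \forall i\ge n:\ x_i=x_{i+t}$, is decidable for a sequence given by a DFAO.

\subsection{Rational series}
Let $\mathcal A$ be a finite alphabet. A function $S:\mathcal A^*\to\mathbb Q$ is a \emph{rational series} if $S(w)=\iota\,\mu(w)\,\tau$ for a monoid morphism $\mu:\mathcal A^*\to\mathbb Q^{n\times n}$, a row vector $\iota$ and a column vector $\tau$. Every rational series has a \emph{minimal} representation, in which the rows $\iota\mu(u)$ span $\mathbb Q^{1\times n}$ and the columns $\mu(w)\tau$ span $\mathbb Q^{n\times1}$ \cite{BR}. A semigroup is \emph{torsion} if each element generates a finite subsemigroup.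

\begin{theorem}[McNaughton--Zalcstein \cite{MZ}]\label{thm:mz}
A finitely generated torsion semigroup of matrices over a field is finite.
\end{theorem}

We use it in the form of a pumping lemma: infinitely many values are already taken along the powers of a single word.

\begin{lemma}\label{lem:pump}
If a rational series $S:\mathcal A^*\to\mathbb Q$ has infinite image, then $\{S(uv^tw):t\ge0\}$ is infinite for some $u,v,w\in\mathcal A^*$.
\end{lemma}

\begin{proof}
Take a minimal representation and words $u_1,\dots,u_n,w_1,\dots,w_n$ such that the matrix $U$ with rows $\iota\mu(u_i)$ and the matrix $U'$ with columns $\mu(w_j)\tau$ are invertible. The entries of $U\mu(v)^tU'$ are the numbers $S(u_iv^tw_j)$. If all sets $\{S(u_iv^tw_j):t\ge0\}$ are finite, then $\{\mu(v)^t:t\ge0\}$ is finite for every $v$. So $\mu(\mathcal A^*)$ is torsion and finitely generated, hence finite by Theorem~\ref{thm:mz}, and $S$ has finite image.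
\end{proof}

\subsection{Positions in a fixed point}
Let $r=|\Sigma|$ and $L=\max_b|\varphi(b)|$. The \emph{Parikh vector} of $w$ is the column $\Psi(w)=(|w|_c)_{c\in\Sigma}$, and the \emph{incidence matrix} $M$ has entries $M_{cb}=|\varphi(b)|_c$, so that $\Psi(\varphi(w))=M\Psi(w)$. Put
\[
p_n(i)=|\varphi^n(\mathbf x[0,i))|,\qquad p=p_1 .
\]
Since $\varphi(\mathbf x)=\mathbf x$, we have $\mathbf x[p_n(i),p_n(j))=\varphi^n(\mathbf x[i,j))$, and $p_n$ is the $n$-th iterate of $p$. The function $p$ is nondecreasing and unbounded with $p(0)=0$. So each $i\ge0$ has a unique \emph{parent} $i^-$ with $p(i^-)\le i<p(i^-+1)$, and $x_i$ is the letter of index $d=i-p(i^-)$ in $\varphi(x_{i^-})$, indices starting from $0$. We call $d$ the \emph{digit} of $i$. For $k$-uniform $\varphi$ the parent is $\lfloor i/k\rfloor$ and the digit is the last base-$k$ digit.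

\begin{lemma}[cutting]\label{lem:cut}
Every factor $w$ of $\varphi(y)$, $y\in\Sigma^*$, has the form $w=s\,\varphi(w')\,t$ with $w'$ a factor of $y$ and $|s|,|t|\le L$.
\end{lemma}

\begin{proof}
Let $y=y_1\cdots y_n$. If $w$ is empty or lies inside one $\varphi(y_j)$, take $s=w$, $w'=t=\epsilon$. Otherwise $w$ starts in $\varphi(y_i)$ and ends in $\varphi(y_j)$ with $i<j$; take $w'=y_{i+1}\cdots y_{j-1}$, and for $s$ and $t$ the parts of $w$ in $\varphi(y_i)$ and $\varphi(y_j)$.
\end{proof}

Repeated cutting, $w^{(0)}=w$ and $w^{(j)}=s_j\,\varphi(w^{(j+1)})\,t_j$, gives after $n$ steps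
\begin{equation}\label{eq:cut}
w=s_0\,\varphi(s_1)\cdots\varphi^{n-1}(s_{n-1})\ \varphi^n(w^{(n)})\ \varphi^{n-1}(t_{n-1})\cdots\varphi(t_1)\,t_0 .
\end{equation}

\section{Growth types, weights and the classification}\label{sec:types}

\subsection{Growth types}
The \emph{graph of $\varphi$} has vertex set $\Sigma$ and $|\varphi(b)|_c$ edges from $b$ to $c$; the number of paths of length $n$ starting at $b$ is $|\varphi^n(b)|$. A strongly connected component is \emph{trivial} if it is a single vertex without a loop, and \emph{primitive} if some power of its block of $M$ has only positive entries. We recall the Perron--Frobenius theorem. If a nontrivial component has period $h$ (the greatest common divisor of its cycle lengths), the $h$-th power of its block is a direct sum of primitive blocks. A primitive matrix $M_C$ has an eigenvalue $\lambda_C>0$ that exceeds all other eigenvalues in modulus, and $\lambda_C^{-n}M_C^n$ converges to a matrix with positive entries. For integer matrices $\lambda_C\ge1$, since there are paths of every length.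

\begin{definition}
The morphism $\varphi$ is \emph{standard} if every letter of $\Sigma$ occurs in $\mathbf x$ and every component of its graph is trivial or primitive.
\end{definition}

Any $\varphi$ can be made standard without changing $\mathbf x$. Restrict $\Sigma$ to the letters reachable from $a$, which are the letters of $\mathbf x$, and replace $\varphi$ by $\varphi^{r!}$. A power of $\varphi$ is prolongable on $a$ with the same fixed point, and all periods are at most $r$ and so divide $r!$. Powers of a standard morphism are standard. A letter $b$ is \emph{mortal} if $\varphi^n(b)=\epsilon$ for large $n$.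

\begin{lemma}\label{lem:types}
Let $\varphi$ be standard. Every letter $b$ is mortal or satisfies $|\varphi^n(b)|=\Theta(n^{d_b}\lambda_b^n)$ with a computable algebraic number $\lambda_b\ge1$ and a computable integer $d_b\ge0$.
\end{lemma}

\begin{proof}
First let $(s_n)$, $(s'_n)$ be nonnegative sequences with $s_n=\Theta(n^d\lambda^n)$ and $s'_n=\Theta(\lambda'^n)$ for large $n$, and let $c_n=\sum_is_{n-i}s'_i$. If $\lambda'<\lambda$, then $c_n=O\bigl(n^d\lambda^n\sum_i(\lambda'/\lambda)^i\bigr)$, and one term with $i$ large and fixed gives the matching lower bound; so $c_n=\Theta(n^d\lambda^n)$. If $\lambda'>\lambda$, exchange the roles and use that $\sum_i(i+1)^d(\lambda/\lambda')^i$ converges: $c_n=\Theta(\lambda'^n)$. If $\lambda'=\lambda$, all $n+1$ terms are $O(n^d\lambda^n)$ and those with $n/3\le i\le2n/3$ are of that order; so $c_n=\Theta(n^{d+1}\lambda^n)$.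

A path from $b$ determines the chain of components that it visits, the edges connecting them and its last vertex. There are finitely many such data. For fixed data, the number of paths of length $n$ is, up to a shift of $n$ by the number of connecting edges, a convolution with one factor for each nontrivial component $C$ of the chain: the number of paths inside $C$ between two given vertices, which is $\Theta(\lambda_C^n)$ for large $n$. By the first paragraph the convolution is $\Theta(n^d\lambda^n)$, where $\lambda$ is the largest $\lambda_C$ in the chain and $d+1$ is the number of $C$ attaining it. A chain of trivial components contributes nothing for large $n$. Summing over the data, $b$ is mortal if it reaches no nontrivial component; otherwise $\lambda_b$ is the largest $\lambda_C$ reachable from $b$, and $d_b+1$ is the largest number of components with $\lambda_C=\lambda_b$ on a chain from $b$. Each $\lambda_C$ is the largest real root of an integer polynomial, so these numbers can be computed and compared.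
\end{proof}

The \emph{type} of $b$ is $\operatorname{type}(b)=(\lambda_b,d_b)$, or $-\infty$ if $b$ is mortal; types are ordered lexicographically, that is, by speed of growth. A letter $b$ is \emph{bounded} if $\sup_n|\varphi^n(b)|<\infty$, equivalently $\operatorname{type}(b)\le(1,0)$, and \emph{growing} otherwise. Let $B$ be the set of bounded letters. From $|\varphi^{n+1}(b)|=\sum_{c}|\varphi(b)|_c\,|\varphi^n(c)|$ we get
\begin{equation}\label{eq:maxtype}
\operatorname{type}(b)=\max\{\operatorname{type}(c):c\text{ occurs in }\varphi(b)\}\qquad(\max\emptyset=-\infty).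
\end{equation}
In particular the image of a bounded letter lies in $B^*$, and the image of a growing letter contains a growing letter. Put $\operatorname{type}(a)=(\alpha,D)$. The letter $a$ is growing, and its type is the largest one, because every letter occurs in some $\varphi^n(a)$.

\subsection{Uniform growth and weights}

\begin{definition}
A standard morphism satisfies \emph{condition} (N) if $\alpha>1$, $D=0$, every letter is bounded or satisfies $|\varphi^n(b)|=\Theta(\alpha^n)$, and the factors of $\mathbf x$ lying in $B^*$ have bounded length. The largest such length is denoted by $\beta$.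
\end{definition}

Passing to $\varphi^h$ replaces $\alpha$ by $\alpha^h$ and changes neither (N), $B$ nor $\beta$.

\begin{lemma}\label{lem:spectral}
Let $\varphi$ be standard and satisfy \textup{(N)}. There are a matrix $\Pi$ with $\Pi M=\alpha\Pi$ and a number $\nu\in(1,\alpha)$ such that $M^n=\alpha^n\Pi+O(\nu^n)$. The matrix $\Pi$ does not change if $\varphi$ is replaced by a power. If $\alpha$ is an integer, $\Pi$ is rational and computable.
\end{lemma}

\begin{proof}
The column sums of $M^n$ are the lengths $|\varphi^n(b)|=O(\alpha^n)$, and one of them is $\Theta(\alpha^n)$. So the spectral radius of $M$ is $\alpha$, and no eigenvalue of modulus $\alpha$ has a Jordan block of size $\ge2$. Ordering the letters along the components makes $M$ block triangular with zero or primitive diagonal blocks. An eigenvalue of modulus $\alpha$ is thus an eigenvalue of maximal modulus of a primitive block, and so equals $\alpha$. Hence the minimal polynomial of $M$ is $(X-\alpha)q(X)$ with all roots of $q$ of modulus $<\alpha$. Let $\Pi=q(M)/q(\alpha)$, the projection onto $\ker(M-\alpha)$ along $\ker q(M)$. Then $M^n=\alpha^n\Pi+(M-\alpha\Pi)^n$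 for $n\ge1$, and $M-\alpha\Pi$ has spectral radius $<\alpha$. Since $\Pi=\lim\alpha^{-n}M^n$, it is the same for $M^h$. If $\alpha\in\mathbb Z$, then $q$ has rational coefficients.
\end{proof}

Let $\mathbf 1$ be the row vector with all entries $1$. Under (N) define the row vectors $\ell=\mathbf 1\Pi$ and $\delta=\mathbf 1-\ell$. The entry
\[
\ell_b=\lim_{n\to\infty}|\varphi^n(b)|/\alpha^n
\]
is the \emph{weight} of $b$; it is positive for growing and zero for bounded letters. For a word $w$ put $\ell(w)=\ell\,\Psi(w)$ and $\delta(w)=\delta\,\Psi(w)=|w|-\ell(w)$; both are additive under concatenation. The \emph{discrepancy} of a position and the weight of the corresponding prefix are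
\[
\Delta(i)=\delta(\mathbf x[0,i))=i-\sum_{j<i}\ell_{x_j},\qquad P(i)=\ell(\mathbf x[0,i))=i-\Delta(i).
\]
They are unchanged under powers of $\varphi$. From $\ell M=\alpha\ell$ and $\delta M^n=\mathbf 1(M^n-\alpha^n\Pi)$ we obtain
\begin{equation}\label{eq:weights}
\ell(\varphi(w))=\alpha\,\ell(w),\qquad P(p(i))=\alpha P(i),\qquad|\delta(\varphi^n(w))|\le C_0\,\nu^n|w|
\end{equation}
with a constant $C_0$. So $P$ is a coordinate in which $p$ is exactly multiplication by $\alpha$, and $\Delta$ measures its distance from the true position. There is also $c_0>0$ with $|\varphi^n(b)|\ge c_0\alpha^n$ for all growing $b$ and all $n\ge0$. When $\alpha$ is an integer, we fix a common denominator $Q_0$ of the weights, so that $\Delta$ takes values in $\frac1{Q_0}\mathbb Z$.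

\subsection{The classification}

\begin{theorem}\label{thm:class}
Let $\varphi$ be standard, $\mathbf x=\varphi^\omega(a)$ and $\operatorname{type}(a)=(\alpha,D)$.
\begin{enumerate}
\item[\textup{(1)}] If $\alpha=1$, then $\mathbf x$ is ultimately periodic if $D=1$, and not $k$-automatic for any $k$ if $D\ge2$.
\item[\textup{(2)}] If $\alpha>1$ and \textup{(N)} fails, $\mathbf x$ is not $k$-automatic for any $k$.
\item[\textup{(3)}] If \textup{(N)} holds and no power $\alpha^s$ $(s\ge1)$ is an integer, $\mathbf x$ is not $k$-automatic for any $k$.
\item[\textup{(4)}] If \textup{(N)} holds and $\alpha^s=N\in\mathbb Z$ for some $s\ge1$, then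
\[
\mathbf x\text{ is $k$-automatic for some }k\iff\mathbf x\text{ is $N$-automatic}\iff\Delta\text{ is bounded.}
\]
In that case, if $\mathbf x$ is ultimately periodic it is $k$-automatic for all $k$; otherwise it is $k$-automatic exactly for the $k$ that are multiplicatively dependent on $N$.
\end{enumerate}
\end{theorem}

The cases are exhaustive, since $(\alpha,D)=(1,0)$ is impossible for the growing letter $a$.

\begin{example}\label{ex:cases}
\begin{enumerate}
\item[(a)] $a\mapsto ab$, $b\mapsto b$ has type $(1,1)$ and $\mathbf x=ab^\omega$.
\item[(b)] $a\mapsto ab$, $b\mapsto bc$, $c\mapsto c$ has $\mathbf x=a\,b\,bc\,bcc\,bccc\cdots$ and type $(1,2)$.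
\item[(c)] $a\mapsto aab$, $b\mapsto b$ has $|\varphi^n(a)|=2^{n+1}-1$ and type $(2,0)$. From $\varphi^n(a)=\varphi^{n-1}(a)\varphi^{n-1}(a)\,b$, the longest run of the bounded letter $b$ in $\varphi^n(a)$ is its suffix $b^n$. So (N) fails. It also fails for $a\mapsto aab$, $b\mapsto bb$, where $|\varphi^n(a)|=2^n+n2^{n-1}$ and $D=1$.
\item[(d)] $a\mapsto ab$, $b\mapsto a$ is primitive with $\alpha=\frac{1+\sqrt5}2$. A rational power $\alpha^s$ would equal its conjugate $(-1/\alpha)^s$, which has modulus $<1$. This is case (3).
\item[(e)] $\varphi:a\mapsto ab$, $b\mapsto cc$, $c\mapsto b$ is not standard, and weights do not exist for it: $|\varphi^n(b)|/\sqrt2^{\,n}$ alternates between $1$ and $\sqrt2$. The square $a\mapsto abcc$, $b\mapsto bb$, $c\mapsto cc$ is standard, satisfies (N) with $\alpha=2$, and has weights $\ell_a=3$, $\ell_b=\ell_c=1$. So $\Delta(i)=-2$ for $i\ge1$ and $\mathbf x=a\,bcc\,b^2c^4\,b^4c^8\cdots$ is $2$-automatic. Indeed, the factor $b^{2^n}$ occupies the positions $i$ with $3\cdot2^n\le i+2<4\cdot2^n$, so $x_i=b$ exactly when the binary expansion of $i+2$ begins with $11$.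
\end{enumerate}
The morphisms $\varphi_1,\varphi_2$ of Section~\ref{sec:examples} are primitive and fall under case (4), with bounded and unbounded discrepancy.
\end{example}

\section{Automatic fixed points grow uniformly}\label{sec:growth}

This section proves parts (1) and (2) of Theorem~\ref{thm:class}. It uses a single property of automatic words: factors appear early.

\begin{lemma}\label{lem:early}
If $\mathbf x$ is $k$-automatic, there is $C$ such that every factor of length $n\ge1$ occurs in the prefix of length $Cn$.
\end{lemma}

\begin{proof}
Let $\mathbf x=\pi(\mathbf z)$ as in Theorem~\ref{thm:cobham}, and let $q$ be such that all factors of length $2$ of $\mathbf z$ occur in its prefix of length $q$. Take $m$ minimal with $n\le k^m$, so $k^m\le kn$. A factor of length $n$ lies in two consecutive blocks of level $m$, that is, in $\pi\theta^m(cc')$ with $cc'$ a factor of $\mathbf z$. Hence it occurs in the prefix of length $qk^m\le qkn$.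
\end{proof}

This already excludes two of the examples: in Example~\ref{ex:cases}(b) the run $c^n$ first occurs near position $n^2/2$, and in the first morphism of (c) the run $b^n$ first occurs near position $2^{n+1}$. In both cases slowly growing letters form runs that are unbounded but much shorter than the prefix that produces them. The general argument shows that such runs must be bounded, and that then the fast letters are too dense to carry a polynomial factor.

\begin{proposition}\label{prop:N}
Let $\varphi$ be standard. If $(\alpha,D)=(1,1)$, then $\mathbf x$ is ultimately periodic. If $\mathbf x$ is $k$-automatic and $(\alpha,D)\neq(1,1)$, then \textup{(N)} holds.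
\end{proposition}

\begin{proof}
Suppose first that $\alpha=1$. Some letter of $u_0$ is not mortal, so the largest type of a letter of $u_0$ is $(1,d)$ for some $d$. From $|\varphi^n(a)|=1+\sum_{i<n}|\varphi^i(u_0)|=\Theta(n^{d+1})$ we get $d=D-1$. If $D=1$, the nonempty words $\varphi^n(u_0)$ have bounded length, so two of them coincide and the sequence $(\varphi^n(u_0))_n$ is ultimately periodic. Then so is $\mathbf x=au_0\varphi(u_0)\varphi^2(u_0)\cdots$.

Now let $\mathbf x$ be $k$-automatic and $(\alpha,D)\ne(1,1)$.

\emph{Runs of slow letters.} Fix a pair $\tau_0\le(\alpha,D)$ and let $\Gamma=\{c:\operatorname{type}(c)<\tau_0\}$. Then $a\notin\Gamma$, and by \eqref{eq:maxtype}, $c\in\Gamma$ if and only if $\varphi(c)\in\Gamma^*$. Let $f(n)$ be the largest length of a factor of $\varphi^n(a)$ in $\Gamma^*$; it is nondecreasing in $n$. Let $\Lambda_i=\max(1,\max_{c\in\Gamma}|\varphi^i(c)|)$. Cut a factor $w\in\Gamma^*$ of $\varphi^n(a)$ by Lemma~\ref{lem:cut}, $n$ times. If $w^{(j)}\in\Gamma^*$, then $s_j,t_j$ and $\varphi(w^{(j+1)})$ are in $\Gamma^*$, and therefore $w^{(j+1)}\in\Gamma^*$. The word $w^{(n)}$ is a factor of $a$ in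 $\Gamma^*$, hence empty, and \eqref{eq:cut} gives $f(n)\le2L\sum_{i<n}\Lambda_i$.

If $f$ is unbounded, $f(n+1)>f(n)$ for infinitely many $n$. For such $n$ some word in $\Gamma^*$ of length $f(n)+1$ occurs in $\mathbf x$ but not in the prefix $\varphi^n(a)$, so $|\varphi^n(a)|<C(f(n)+1)$ by Lemma~\ref{lem:early}. Consequently,
\begin{equation}\label{eq:star}
\sum_{i<n}\Lambda_i=o(|\varphi^n(a)|)\ \Longrightarrow\ \text{the factors of $\mathbf x$ in $\Gamma^*$ have length at most some }f_\infty .
\end{equation}

\emph{The case $\alpha>1$.} Take $\tau_0=(\alpha,D)$. If $D\ge1$, then $\Lambda_i=O((i+1)^{D-1}\alpha^i)$ and the sum is $O(n^{D-1}\alpha^n)$. If $D=0$, all letters of $\Gamma$ are mortal or have $\lambda_c<\alpha$, and the sum is $O(\nu_1^n)$ for some $\nu_1\in(1,\alpha)$. So \eqref{eq:star} applies. For $c\in\Gamma$ the words $\varphi^n(c)\in\Gamma^*$ are factors of $\mathbf x$, so $c$ is bounded; conversely bounded letters have type $\le(1,0)<\tau_0$. Thus $\Gamma=B$, the factors in $B^*$ have bounded length, and all growing letters have type $(\alpha,D)$. Let $h_m$ be the number of growing letters in $\varphi^m(a)$. Then $|\varphi^m(a)|\le(h_m+1)(f_\infty+1)$,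 so $h_m\ge cm^D\alpha^m$ for large $m$, and
\[
|\varphi^{2m}(a)|\ge h_m\min_{b\notin B}|\varphi^m(b)|\ge c'm^{2D}\alpha^{2m}
\]
with constants $c,c'>0$. As $|\varphi^{2m}(a)|=O(m^D\alpha^{2m})$, this forces $D=0$, and (N) holds.

\emph{The case $\alpha=1$, $D\ge2$.} Take $\tau_0=(1,D-1)$. Then $\Lambda_i=O((i+1)^{D-2})$, the sum is $O(n^{D-1})=o(n^D)$, and \eqref{eq:star} applies. By the first paragraph $u_0$ has a letter $b$ of type $(1,D-1)$. The letters of $\varphi^m(b)$ have type $\le(1,D-1)$, so those outside $\Gamma$ have type exactly $(1,D-1)$. Since $\varphi^m(b)$ is a factor of $\mathbf x$ of length $\Theta(m^{D-1})$ whose factors in $\Gamma^*$ have length $\le f_\infty$, there are at least $cm^{D-1}$ such letters for large $m$. Hence $|\varphi^{2m}(b)|\ge c'm^{2D-2}$, which contradicts $|\varphi^{2m}(b)|=O(m^{D-1})$ because $D-1\ge1$. This case does not occur.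
\end{proof}

\section{The discrepancy is sublinear}\label{sec:sublinear}

From now on (N) holds. Every factor of length $\beta+1$ contains a growing letter, so a factor $w$ contains at least $\lfloor|w|/(\beta+1)\rfloor$ of them. It is convenient to make the images of growing letters long enough to compensate for bounded letters, whose images may be empty.

\begin{definition}
A standard morphism satisfying (N) is \emph{normalized} if $|\varphi(b)|\ge2(\beta+1)$ for all growing $b$.
\end{definition}

Given $\beta$, one computes a normalized power of $\varphi$ by trying $\varphi,\varphi^2,\dots$. Powers of a normalized morphism are normalized, since $\varphi^n(b)=\varphi(\varphi^{n-1}(b))$ contains the image of a growing letter. For normalized $\varphi$,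
\begin{equation}\label{eq:double}
p(j)\ge2j\qquad\text{and hence}\qquad i^-\le i/2 .
\end{equation}
Indeed, if $0=g_0<g_1<\cdots$ are the positions of the growing letters, then $g_s\le s(\beta+1)$, so $\mathbf x[0,j)$ contains at least $j/(\beta+1)$ of them.

The discrepancy need not be bounded, but it is always of smaller order than the length. This will let us separate the main term of a position from its discrepancy.

\begin{lemma}\label{lem:eta}
Assume \textup{(N)}. There are $C$ and $\eta\in(0,1)$ with $|\delta(w)|\le C|w|^\eta$ for all nonempty factors $w$ of $\mathbf x$.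
\end{lemma}

\begin{proof}
We may assume $\varphi$ normalized, as $\delta$ is unchanged. A factor $w$ of $\mathbf x$ is a factor of the image of a prefix, so $w=s\varphi(w')t$ with $w'$ a factor of $\mathbf x$ by Lemma~\ref{lem:cut}. The word $w'$ has at least $(|w'|-\beta)/(\beta+1)$ growing letters, so $|w|\ge2|w'|-2\beta$, and $|w'|\le|w|/2+\beta<|w|$ if $|w|>2\beta$. Cut repeatedly and let $n$ be the first step with $|w^{(n)}|\le2\beta$. By \eqref{eq:cut} and \eqref{eq:weights},
\[
|\delta(w)|\le2LC_0\sum_{j<n}\nu^j+2\beta C_0\nu^n\le C'\nu^n .
\]
Put $\eta=\log\nu/\log\alpha$. If $n=0$, then $|\delta(w)|\le C'\le C'|w|^\eta$. If $n\ge1$, then $|w^{(n-1)}|\ge2\beta+1$, so $w^{(n-1)}$ contains a growing letter; as $\varphi^{n-1}(w^{(n-1)})$ is a factor of $w$, we get $|w|\ge c_0\alpha^{n-1}$ and $\nu^n=(\alpha^n)^\eta\le(\alpha|w|/c_0)^\eta$.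
\end{proof}

Ultimately periodic words are automatic in every base, so for them the relation $\alpha^s=k^{r'}$ cannot be derived from automaticity. The growth rate is an integer for a different reason.

\begin{lemma}\label{lem:periodic}
Let $\varphi$ be standard and satisfy \textup{(N)}. If $\mathbf x$ is ultimately periodic, then $\alpha$ is an integer.
\end{lemma}

\begin{proof}
Write $\mathbf x=uv^\omega$ with $v$ not a proper power of a shorter word. By (N) the word $v$ contains a growing letter, so $|\varphi^n(v)|=\Theta(\alpha^n)$ and $\varphi(v)\ne\epsilon$. From $uv^\omega=\varphi(u)\varphi(v)^\omega$, a suffix of $v^\omega$ has periods $|v|$ and $|\varphi(v)|$, hence period $g=\gcd(|v|,|\varphi(v)|)$ by Fine--Wilf. This suffix contains $v$, so $v$ is a power of its prefix of length $g$, and $g=|v|$. Thus $\varphi(v)$ is a factor of $v^\omega$ of length $e|v|$ for an integer $e$, and $M\Psi(v)=\Psi(\varphi(v))=e\Psi(v)$. Therefore $|\varphi^n(v)|=e^n|v|$ and $\alpha=e$.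
\end{proof}

\section{Bounded discrepancy yields an automaton}\label{sec:suff}

Let $\alpha=k$ be an integer. To imitate the treatment of $\varphi_1$ we must compute $x_{ki+j}$ from finite information at position $i$. If $\Delta$ is bounded, the parent of $ki+j$ lies within bounded distance of $i$, so we need the letters near $i$ and the offset $p(i)-ki$. The offset involves $\Delta(p(i))$; updating it involves $\Delta(p_2(i))$, and so on. The Cayley--Hamilton theorem stops this regress. Put
\[
E_n(i)=\Delta(p_n(i))=\delta M^n\Psi(\mathbf x[0,i))\qquad(n\ge0).
\]
The characteristic polynomial of $M$ is monic with integer coefficients, so each $E_n(i)$ is an integer combination of $E_0(i),\dots,E_{r-1}(i)$ with coefficients independent of $i$. For a letter $c$ and $0\le d<|\varphi(c)|$, let $\psi_{c,d}$ be the Parikh vector of the prefix of length $d$ of $\varphi(c)$. For $0\le d<|\varphi(x_j)|$,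
\begin{equation}\label{eq:rec}
\Psi(\mathbf x[0,p(j)+d))=M\Psi(\mathbf x[0,j))+\psi_{x_j,d},\qquad E_n(p(j)+d)=E_{n+1}(j)+\delta M^n\psi_{x_j,d}.
\end{equation}
Here and later $x_j=\#$, a new symbol, for $j<0$.

\begin{proposition}\label{prop:suff}
Let $\varphi$ be standard, satisfy \textup{(N)}, and let $\alpha=k\in\mathbb Z$. If $\Delta$ is bounded, then $\mathbf x$ is $k$-automatic. A DFAO can be computed from $\varphi$ and a bound $G$ for $|\Delta|$.
\end{proposition}

\begin{proof}
All $E_n(i)$ are values of $\Delta$, so they lie in the finite set $\frac1{Q_0}\mathbb Z\cap[-G,G]$. By \eqref{eq:weights},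
\[
p(i)=P(p(i))+\Delta(p(i))=kP(i)+E_1(i)=ki+g(i),\qquad g=E_1-kE_0,
\]
and $|g|\le G':=(k+1)G$. Choose an integer $C$ with $(k-1)C\ge G'$ and let
\[
X_i=\bigl((x_{i-C},\dots,x_{i+C}),\,E_0(i),\dots,E_{r-1}(i)\bigr).
\]
This takes finitely many values. We claim that $X_{ki+j}$, $0\le j<k$, is a computable function of $X_i$ and $j$.

If $i<C$, the number $C-i$ of symbols $\#$ in $X_i$ determines $i$, and there is nothing to prove. Let $i\ge C$ and $y=ki+j$. From $X_i$ we know all $E_n(i)$ and the letters $x_{i+h}$ for $|h|\le C$. Adding or subtracting the terms $\delta M^n\Psi(x_{i+h})$ gives all $E_n(i+h)$, and so the offsets $p(i+h)-ki=kh+g(i+h)$, for $-C\le h\le C+1$. Since $kC-G'\ge C$,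
\[
p(i-C)\le ki-kC+G'\le y-C,\qquad p(i+C+1)\ge ki+k+kC-G'>y+C .
\]
So $x_{y-C}\cdots x_{y+C}$ lies inside $\mathbf x[p(i-C),p(i+C+1))=\varphi(x_{i-C}\cdots x_{i+C})$, a known word, at the known place $y-C-p(i-C)$. The same inequalities show that $y^-=i+h$ for some $|h|\le C$; the offsets determine $h$ and the digit $d$ of $y$. Then \eqref{eq:rec} gives $E_n(y)=E_{n+1}(i+h)+\delta M^n\psi_{x_{i+h},d}$ for $n<r$. This proves the claim.

Hence $\theta(X_i)=X_{ki}X_{ki+1}\cdots X_{ki+k-1}$ defines a $k$-uniform morphism on the set of values of $X$, with $\theta^\omega(X_0)=X_0X_1X_2\cdots$, and $\mathbf x$ is the image of this word under the coding that keeps the central letter. To compute $\theta$, start from $X_0$ and apply the rule of the claim until no new value appears. Theorem~\ref{thm:cobham} concludes the proof.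
\end{proof}

\section{Rigidity of automatic sequences}\label{sec:rigid}

In this section $\mathbf x$ is any $k$-automatic sequence, $\mathbf x=\pi(\mathbf z)$, $\mathbf z=\theta^\omega(b_0)$; no morphism $\varphi$ is involved. Let $K=k^m$. If $z$ repeats a short factor at $q$ and $q'$, then $\mathbf x$ repeats a factor of length comparable to $K$ at distance $K(q'-q)$. We show that, away from periodic stretches, long repetitions have almost no other possibility: the distance is a multiple of $K/Q$ up to a bounded error. The proof has two steps. Too many possible distances modulo $K$ would create a long factor with a relatively short period; and a bounded number of definable distances must be affine functions of $K$. The first step needs to know that a relatively short period implies an absolutely bounded one.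

\begin{lemma}\label{lem:T}
There are $\kappa,T\ge1$ such that every factor $u$ of $\mathbf x$ that has some period $t$ with $|u|\ge\kappa t$ has a period $\le T$.
\end{lemma}

\begin{proof}
Let $\mathcal S$ be the set of pairs $(t,\Lambda)$, $1\le t\le\Lambda$, such that $\mathbf x$ has a factor of length $\Lambda$ with least period $t$. ``The factor of length $\Lambda$ at $i$ has period $t$'' is the formula $\forall y\,(y+t<\Lambda\Rightarrow x_{i+y}=x_{i+y+t})$, so $\mathcal S$ is definable. By Theorem~\ref{thm:logic} its representations are accepted by a deterministic automaton, with $q$ states say. Put $\kappa=k^{q+1}$. Call $t$ \emph{persistent} if $(t,\Lambda)\in\mathcal S$ for arbitrarily large $\Lambda$.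

Let $u$ have period $t$ with $|u|\ge\kappa t$, and let $t'\le t$ be its least period. Then $(t',|u|)\in\mathcal S$. If $|u|$ has exactly $n$ digits, then $t'\le|u|/k^{q+1}<k^{n-q-1}$, so in the representation of length $n$ the first $q+1$ digits of $t'$ are $0$. While reading the first $q$ symbols the automaton repeats a state. Repeating the corresponding loop inserts leading zeros in the first track, which still represents $t'$, while the second track keeps its nonzero leading digit and becomes longer. So $t'$ is persistent.

It remains to bound the persistent numbers. Let $t_1<\dots<t_s$ be persistent and $k^m\ge2t_s$. For each $i$ take a factor $u_i$ with least period $t_i$ and length $\ge2k^m$; it contains a block $\pi\theta^m(c_i)$ of level $m$. If $c_i=c_j$ with $i\neq j$, this block has periods $t_i,t_j$ and length $\ge t_i+t_j$, hence period $g=\gcd(t_i,t_j)$. By extension $u_i$ and $u_j$ have period $g$, so $t_i=g=t_j$, a contradiction. Thus $s$ is at most the size of the alphabet of $\theta$. Let $T$ be the largest persistent number, or $1$ if there is none.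
\end{proof}

\begin{lemma}\label{lem:affine}
Let $f$ be a partial function from $\{k^m:m\ge0\}$ to $\mathbb N$ with definable graph and $f(K)<kK$ on its domain. There is a finite set $\mathcal F\subset\mathbb Q^2$ such that for every $K$ in the domain, $f(K)=AK+A_0$ for some $(A,A_0)\in\mathcal F$.
\end{lemma}

\begin{proof}
For $K=k^m$ in the domain, $(K,f(K))$ has a representation of length $m+1$, with first track $10^m$. These words form the language $\mathcal L$ of all representations of points of the graph whose first track is in $10^*$. It is regular and has at most one word of each length. Let a deterministic automaton for $\mathcal L$ have $q$ states and let $\omega=\operatorname{lcm}(1,\dots,q)$. A word of $\mathcal L$ of length $n\ge q$ factors as $uvw$ with $v$ labeling a loop and $1\le|v|\le q$. Then $uv^{1+j\omega/|v|}w\in\mathcal L$ is \emph{the} word of length $n+j\omega$, for every $j\ge0$. Apply this to the shortest word of length $\ge q$ in each residue class of lengths modulo $\omega$: all words of length $\ge q$ lie in finitely many families $uv^*w$. If $[u],[v],[w]$ are the values of the second tracks, the second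 track of $uv^tw$ has value
\[
[u]\,k^{t|v|+|w|}+[v]\,k^{|w|}\,\frac{k^{t|v|}-1}{k^{|v|}-1}+[w],
\]
and $k^{t|v|}=Kk^{1-|u|-|w|}$ for the value $K=k^{|u|+t|v|+|w|-1}$ of the first track. So $f(K)=AK+A_0$ with rational $A,A_0$ depending only on the family. For the finitely many words of length $<q$ add the pairs $(0,f(K))$.
\end{proof}

\begin{definition}
Fix $R\ge2T$. A position $i$ is \emph{flat} if $i\ge R$ and $\mathbf x[i-R,i+R)$ has a period $\le T$. Let $Z$ be the set of positions that are not flat.
\end{definition}

\begin{lemma}[rigidity]\label{lem:rigid}
Fix $R\ge2T$ and $e\ge0$. There are $Q\ge1$, $H\ge0$ and $m_0\ge e$ with the following property. If $m\ge m_0$, $K=k^m$, $\rho=K/k^e$, $i,j\ge\max(\rho,R)$, $j$ is not flat, and $\mathbf x[i-\rho,i+\rho)=\mathbf x[j-\rho,j+\rho)$, then $j-i\in\frac KQ\mathbb Z+[-H,H]$.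
\end{lemma}

\begin{proof}
Let $m_0\ge e$ be such that $k^{m_0-e}\ge2R$, and let $m\ge m_0$. Thus $2R\le\rho\le K$. By the \emph{neighborhood} of a position $i\ge\rho$ we mean the word $\mathbf x[i-\rho,i+\rho)$.

\emph{Reduction to finitely many blocks.} For each factor of length $3$ of $\mathbf z$ choose one occurrence, and for $q\ge1$ let $\hat q\ge1$ be the center of the chosen occurrence of $z_{q-1}z_qz_{q+1}$. Put $\hat0=0$. The numbers $\hat q$ form a finite set $\hat{\mathcal Q}$ independent of $m$. Let $i=Kq+s\ge\rho$ with $0\le s<K$, and $\hat\imath=K\hat q+s$. If $q=0$, then $\hat\imath=i$. If $q\ge1$, then $\hat\imath\ge K\ge\rho$, and the neighborhoods of $i$ and $\hat\imath$ are the same factor of $\pi\theta^m(z_{q-1}z_qz_{q+1})$. In both cases $i$ and $\hat\imath$ have equal neighborhoods, and as $R\le\rho$, one is flat if and only if the other is.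

For $\hat q,\hat q'\in\hat{\mathcal Q}$ let $\mathcal O_m=\mathcal O_m(\hat q,\hat q')$ be the set of differences $s'-s$ with $0\le s,s'<K$ such that $\hat\imath=K\hat q+s$ and $\hat\jmath=K\hat q'+s'$ are $\ge\rho$, have equal neighborhoods, and $\hat\jmath$ is not flat. If $i=Kq+s$ and $j=Kq'+s'$ are as in the lemma, then
\begin{equation}\label{eq:offset}
j-i\in K(q'-q)+\mathcal O_m(\hat q,\hat q').
\end{equation}

\emph{The sets $\mathcal O_m$ have bounded size.} For each element of $\mathcal O_m$ choose a witness $(s,s')$. Cover the range $[0,K)$ of $s$ by $4k^e$ intervals of length $\rho/4$, and the range $(-K,K)$ of $s'-s$ by $8\kappa k^e$ intervals of length $\rho/(4\kappa)$. Suppose $|\mathcal O_m|>N_0:=32\kappa k^{2e}$. Then two distinct elements have witnesses in the same cell, giving positions $(\hat\imath_1,\hat\jmath_1)$, $(\hat\imath_2,\hat\jmath_2)$ with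
\[
\hat\imath_2-\hat\imath_1=\sigma,\qquad\hat\jmath_2-\hat\jmath_1=\sigma+h,\qquad|\sigma|\le\rho/4,\qquad0<|h|\le\rho/(4\kappa).
\]
For integers $y$ with $|y|<3\rho/4$ we have $|y-\sigma|<\rho$, so
\[
x_{\hat\jmath_1+y}=x_{\hat\imath_1+y}=x_{\hat\imath_2+(y-\sigma)}=x_{\hat\jmath_2+(y-\sigma)}=x_{\hat\jmath_1+y+h}.
\]
Hence $u=\mathbf x[\hat\jmath_1-\lfloor\rho/2\rfloor,\hat\jmath_1+\lfloor\rho/2\rfloor)$ has period $|h|$: apply the identity to the left one of two positions at distance $|h|$ if $h>0$, and to the right one if $h<0$. Its length is at least $\rho-1\ge\rho/4\ge\kappa|h|$. By Lemma~\ref{lem:T}, $u$ has a period $\le T$. Since $\lfloor\rho/2\rfloor\ge R$, the position $\hat\jmath_1$ is flat, a contradiction. So $|\mathcal O_m|\le N_0$.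

\emph{The form of the elements.} The relation $\{(K,y):K=k^m,\ m\ge m_0,\ y\in K+\mathcal O_m\}$ is definable: $\hat q,\hat q',e,R,T,m_0$ are constants, ``$K$ is a power of $k$'' is $K\ge1\wedge V_k(K)=K$, the number $\rho$ is defined by $k^e\rho=K$, and equality of neighborhoods and flatness are bounded quantifications over $x_{i'}=x_{j'}$. For each $n\le N_0$ the partial function $f_n$ that sends $K$ to the $n$-th smallest element of $K+\mathcal O_m$ is then definable too, and $0<f_n(K)<2K\le kK$. By Lemma~\ref{lem:affine}, applied to the finitely many triples $(\hat q,\hat q',n)$, every element of every $\mathcal O_m(\hat q,\hat q')$ has the form $A'K+A_0$ with $(A',A_0)$ in a fixed finite subset of $\mathbb Q^2$. Let $Q$ be a common denominator of the $A'$ and $H$ the largest $|A_0|$, and use \eqref{eq:offset}.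
\end{proof}

The hypothesis that $j$ is not flat cannot be dropped: in a constant sequence $j-i$ is arbitrary, while $\frac KQ\mathbb Z+[-H,H]$ misses some integers when $K$ is large.

\section{Addresses and orbits}\label{sec:orbits}

To apply rigidity we need pairs of positions with long common neighborhoods whose values we can compute. If $\mathbf x$ agrees near $J$ and $J'$ on a short window, then it agrees near corresponding descendants of $J$ and $J'$ on the $n$-fold image of the window. So we describe positions by their chains of parents, keeping track of windows. In this section $\varphi$ is normalized.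

\subsection{The window graph}
Let $R=0$ or $R\ge\beta+1$, and let $W(i)=(x_{i-R},\dots,x_{i+R})$ be the \emph{window} at $i$, with \emph{center} $x_i$. It contains $\max(0,R-i)$ symbols $\#$.

\begin{lemma}\label{lem:window}
For $0\le d<|\varphi(x_j)|$, the window $W(p(j)+d)$ is determined by $W(j)$ and $d$.
\end{lemma}

\begin{proof}
For $R=0$ it is the letter of index $d$ of $\varphi(x_j)$. Let $R\ge\beta+1$. If $j<R$, the number of symbols $\#$ determines $j$. Let $j\ge R$. A factor of length $R$ has at least $\lfloor R/(\beta+1)\rfloor$ growing letters, so its image has length at least $2(\beta+1)\lfloor R/(\beta+1)\rfloor\ge R$, because $2\lfloor y\rfloor\ge y$ for $y\ge1$. Hence $W(p(j)+d)$ lies inside $\varphi(x_{j-R}\cdots x_{j-1})\,\varphi(x_j)\,\varphi(x_{j+1}\cdots x_{j+R})$, centered at the letter of index $d$ of the middle factor.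
\end{proof}

Let $\mathcal G_R$ be the finite directed graph whose vertices are the windows $W(j)$, $j\ge0$, and whose edges are the pairs $(W,d)$ with $0\le d<|\varphi(c)|$, $c$ the center of $W$; the edge $(W(j),d)$ leads from $W(j)$ to $W(p(j)+d)$. The graph $\mathcal G_0$ has the letters as vertices and is called the \emph{letter graph}. For paths starting at $W(0)$ define $\operatorname{val}(\text{empty path})=0$ and $\operatorname{val}(\gamma\,(W,d))=p(\operatorname{val}(\gamma))+d$. By induction, $\gamma$ ends at $W(\operatorname{val}(\gamma))$. This is a numeration system adapted to $\varphi$; for $\varphi_2$ the edge $v=(a,1)$ of $\mathcal G_0$ is a loop at $a$, and $\operatorname{val}(v^t)$ is the position $I_t$ of Section~\ref{sec:examples}.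

\begin{lemma}\label{lem:val}
\begin{enumerate}
\item[\textup{(a)}] Every $i\ge1$ is the value of exactly one path from $W(0)$ whose first edge has $d\ge1$, the \emph{address} of $i$. All nonempty initial segments of an address have value $\ge1$.
\item[\textup{(b)}] Let $\gamma'$ be a path of length $n$ starting at a vertex with center $c$. There is a number $c_{\gamma'}$ with $0\le c_{\gamma'}<|\varphi^n(c)|$ such that $\operatorname{val}(\gamma\gamma')=p_n(\operatorname{val}(\gamma))+c_{\gamma'}$ whenever $\gamma\gamma'$ is a path from $W(0)$.
\item[\textup{(c)}] Let $\alpha\in\mathbb Z$ and let $\mathcal Y$ be a set of vertices. Suppose that $\Delta$ is unbounded on $\{i:W(i)\in\mathcal Y\}$. Then there are a path $u$ from $W(0)$ to a vertex $Y$, a nonempty closed path $v$ at $Y$, and a path $w$ from $Y$ to a vertex in $\mathcal Y$ such that $\{\Delta(\operatorname{val}(uv^tw)):t\ge0\}$ is infinite.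
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:double} the chain $i,i^-,(i^-)^-,\dots$ reaches $0$. Stop at the first $0$ and read the digits backwards; this gives a path of value $i$ whose first digit is the last positive member of the chain. Conversely, if the first digit is $\ge1$, then all later values are $\ge1$ by \eqref{eq:double}, and since $\operatorname{val}(\gamma)$ is the parent of $\operatorname{val}(\gamma(W,d))$, the path is the one just constructed.

(b) Induct on $n$, with $c_{\gamma'}=0$ for $n=0$. Let $J=\operatorname{val}(\gamma)$, so $x_J=c$, and let $y$ be the prefix of length $c_{\gamma'}$ of $\varphi^n(c)$ and $c'$ the next letter. Then $p(p_n(J)+c_{\gamma'})=p_{n+1}(J)+|\varphi(y)|$. An edge $(W,d)$ extending $\gamma'$ has $d<|\varphi(c')|$, so $c_{\gamma'(W,d)}=|\varphi(y)|+d<|\varphi^{n+1}(c)|$ works.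

(c) Let $\mathcal A$ be the set of edges. Define $S:\mathcal A^*\to\mathbb Q$ by $S(\gamma)=\Delta(\operatorname{val}(\gamma))$ if $\gamma$ is a path from $W(0)$ ending in $\mathcal Y$, and $S(\gamma)=0$ otherwise. We show that $S$ is rational. Let $V(i)$ be the column vector $\Psi(\mathbf x[0,i))$ extended by a last entry $1$. For an edge $e=(W,d)$ from $W$, with center $c$, to $W'$, equation \eqref{eq:rec} reads
\[
V(\operatorname{val}(\gamma e))=M_e\,V(\operatorname{val}(\gamma)),\qquad M_e=\begin{pmatrix}M&\psi_{c,d}\\0&1\end{pmatrix}.
\]
Let $\mathsf e_W$ be the standard basis rows indexed by the vertices, and put $\mu(e)=(\mathsf e_W^\top\mathsf e_{W'})\otimes M_e^\top$, $\iota=\mathsf e_{W(0)}\otimes V(0)^\top$, $\tau=\bigl(\sum_{Y'\in\mathcal Y}\mathsf e_{Y'}^\top\bigr)\otimes(\delta,0)^\top$. In $\iota\mu(e_1)\cdots\mu(e_n)\tau$ the first tensor factor is $1$ if $e_1\cdots e_n$ is a path from $W(0)$ ending in $\mathcal Y$ and $0$ otherwise, and the second is $(\delta,0)M_{e_n}\cdots M_{e_1}V(0)$, which for a path is $\Delta(\operatorname{val}(e_1\cdots e_n))$. All entries are rational because $\alpha\in\mathbb Z$ (Lemma~\ref{lem:spectral}).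

By (a) every position is the value of a path, so $S$ has infinite image. Lemma~\ref{lem:pump} gives words $u,v,w$ with $\{S(uv^tw)\}$ infinite. Then $v\ne\epsilon$, and $uv^tw$ is a path from $W(0)$ ending in $\mathcal Y$ for infinitely many $t$. For such a $t\ge2$ the word $vv$ is a path, so $v$ is closed, at a vertex $Y$; moreover $u$ ends and $w$ starts at $Y$, and $w$ ends in $\mathcal Y$.
\end{proof}

\subsection{Orbits in an automatic word}
Now let $\mathbf x$ also be $k$-automatic, with $T$ from Lemma~\ref{lem:T}, and let $R\ge\max(\beta+1,2T)$. Whether $i\in Z$ can be read from $W(i)$: either $\#$ occurs or the period condition is tested inside the window. Windows $W(i)$ with $i\in Z$ are said to be \emph{of type $Z$}. The next lemma computes the positions along a pumped path in two ways, once through $\varphi$ and once through the base $k$.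

\begin{lemma}\label{lem:orbit}
In $\mathcal G_R$ let $u$ be a path from $W(0)$ to $Y$, $v$ a closed path at $Y$ of length $m\ge1$, and $w$ a path from $Y$ to a vertex of type $Z$. Put $I_t=\operatorname{val}(uv^tw)$ and suppose that $(I_t)_{t\ge0}$ is not constant. Then $I_t\to\infty$ and:
\begin{enumerate}
\item[\textup{(1)}] $I_t=A\alpha^{mt}+A_1+\Delta(I_t)$ with constants $A>0$ and $A_1$, and $\Delta(I_t)=O(\alpha^{\eta mt})$;
\item[\textup{(2)}] there are $Q,H,t_0$ such that $I_{t'}-I_t\in\frac{k^n}Q\mathbb Z+[-H,H]$ whenever $t'\ge t\ge t_0$ and $k^n\le\alpha^{mt}<k^{n+1}$.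
\end{enumerate}
\end{lemma}

\begin{proof}
Let $J_t=\operatorname{val}(uv^t)$ and $l=|w|$. By Lemma~\ref{lem:val}(b), $J_{t+1}=p_m(J_t)+c_v$ and $I_t=p_l(J_t)+c_w$. If $J_t=0$ for all $t$, then $(I_t)$ is constant. So some $J_t$ is positive, and from there on $J_{t+1}\ge2^mJ_t$ by \eqref{eq:double}. Thus $J_t\to\infty$ and $I_t\ge J_t\to\infty$. All $W(J_t)$ equal $Y=(y_{-R},\dots,y_R)$, so $Y$ contains no $\#$.

(1) The word $\mathbf x[p_m(J_t),J_{t+1})$ is the prefix of length $c_v$ of $\varphi^m(y_0)$, independent of $t$. By \eqref{eq:weights}, $P(J_{t+1})=\alpha^mP(J_t)+\text{const}$, and in the same way $P(I_t)=\alpha^lP(J_t)+\text{const}$. Solving the recurrence ($\alpha^m\ne1$) gives $P(I_t)=A\alpha^{mt}+A_1$. By Lemma~\ref{lem:eta}, $P(I_t)=I_t-O(I_t^\eta)$. This tends to infinity, so $A>0$; it is at least $I_t/2$ for large $t$, so $I_t=O(\alpha^{mt})$ and $\Delta(I_t)=O(I_t^\eta)=O(\alpha^{\eta mt})$.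

(2) Let $t\le t'$ and $n'=mt+l$. Writing $uv^{t'}w=(uv^{t'-t})(v^tw)$, Lemma~\ref{lem:val}(b) gives
\[
I_t=p_{n'}(J_0)+c,\qquad I_{t'}=p_{n'}(J_{t'-t})+c,\qquad0\le c<|\varphi^{n'}(y_0)|,
\]
with the same $c$. Since $W(J_0)=W(J_{t'-t})=Y$, both positions lie in an occurrence of $\varphi^{n'}(y_{-R}\cdots y_{-1})\,\varphi^{n'}(y_0)\,\varphi^{n'}(y_1\cdots y_R)$, at index $c$ of the middle factor. As $R\ge\beta+1$, both $y_{-R}\cdots y_{-1}$ and $y_1\cdots y_R$ contain a growing letter, so the outer factors have length $\ge c_0\alpha^{mt}\ge c_0k^n\ge k^{n-e}$ for a fixed $e\ge0$ with $k^{-e}\le c_0$. With $\rho=k^{n-e}$ we get $I_t,I_{t'}\ge\rho$ and $\mathbf x[I_t-\rho,I_t+\rho)=\mathbf x[I_{t'}-\rho,I_{t'}+\rho)$ as soon as $n\ge e$. The window at $I_{t'}$ is the endpoint of $w$, so $I_{t'}$ is not flat. For large $t$ we have $n\ge m_0$ and $I_t,I_{t'}\ge R$, and Lemma~\ref{lem:rigid} applies with $K=k^n$.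
\end{proof}

Comparing the main terms in (1) and (2) determines the base.

\begin{proposition}\label{prop:base}
Let $\varphi$ be standard and satisfy \textup{(N)}. If $\mathbf x$ is $k$-automatic and not ultimately periodic, then $\alpha^s=k^{r'}$ for some integers $s,r'\ge1$.
\end{proposition}

\begin{proof}
The claim for a power of $\varphi$ implies it for $\varphi$, so let $\varphi$ be normalized, and let $R\ge\max(\beta+1,2T)$.

The set $Z$ is infinite. Otherwise, for all large $i$ the word $\mathbf x[i-R,i+R)$ has least period $t_i\le T$. The overlap $\mathbf x[i+1-R,i+R)$ of two consecutive such words has length $2R-1\ge4T-1\ge t_i+t_{i+1}$. It has period $\gcd(t_i,t_{i+1})$ by Fine--Wilf, and by extension so do both words; thus $t_i=t_{i+1}$. With this common value $t$, any two late positions at distance $t$ lie in one such word, so $\mathbf x$ is ultimately periodic, contrary to the hypothesis.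

There are finitely many paths of bounded length, so some $i\in Z$ has an address longer than the number of vertices of $\mathcal G_R$. The address visits a vertex twice and factors as $uvw$ with $v$ closed of length $m\ge1$; it ends at a vertex of type $Z$. By Lemma~\ref{lem:val}(a), $\operatorname{val}(uv)\ge1$, so $\operatorname{val}(uv^t)\to\infty$ by \eqref{eq:double}, and $I_t=\operatorname{val}(uv^tw)\ge\operatorname{val}(uv^t)$ is not constant. Lemma~\ref{lem:orbit} applies. Let $n_t=\lfloor\log_k\alpha^{mt}\rfloor$ and $\xi_t=\alpha^{mt}/k^{n_t}\in[1,k)$. Then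
\[
I_{t+1}-I_t=A(\alpha^m-1)\alpha^{mt}+O(\alpha^{\eta mt})\in\tfrac{k^{n_t}}Q\mathbb Z+[-H,H].
\]
Divide by $k^{n_t}>\alpha^{mt}/k$: the distance from $A(\alpha^m-1)\xi_t$ to $\frac1Q\mathbb Z$ tends to $0$. Let $\vartheta=m\log\alpha/\log k>0$, so $\xi_t=k^{\{t\vartheta\}}$ with $\{\cdot\}$ the fractional part. If $\vartheta$ were irrational, every point of $[1,k]$ would be a limit point of $(\xi_t)$, and the whole interval $A(\alpha^m-1)[1,k]$, of positive length, would lie in $\frac1Q\mathbb Z$. So $\vartheta=r'/s'$ is rational, and $\alpha^{ms'}=k^{r'}$.
\end{proof}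

For $a\mapsto aa$ the word $a^\omega$ is $3$-automatic with $\alpha=2$; here $Z$ is finite and the argument has no orbit to start from.

\section{Automaticity bounds the discrepancy}\label{sec:converse}

Once the main terms in Lemma~\ref{lem:orbit} cancel, the comparison passes to the discrepancies, as for $\varphi_2$. Two points are new. Rigidity says nothing at flat positions, so these must be handled directly: the discrepancy does not drift along a periodic stretch. And the steps of $\Delta(I_t)$ are not known in advance to be bounded; this follows from rigidity itself, combined with Lemma~\ref{lem:eta}.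

\begin{proposition}\label{prop:nec}
Let $\varphi$ be normalized with $\alpha=k\in\mathbb Z$. If $\mathbf x$ is $k$-automatic, then $\Delta$ is bounded.
\end{proposition}

\begin{proof}
If all powers $v^n$ of a nonempty word $v$ occur in $\mathbf x$, then $n|\delta(v)|\le C(n|v|)^\eta$ for all $n$ by Lemma~\ref{lem:eta}, so $\delta(v)=0$. Choose $R\ge\max(\beta+1,2T)$ so large that for each of the finitely many nonempty words $v$ with $|v|\le T$, either all powers of $v$ occur in $\mathbf x$ or $v^{\lfloor R/|v|\rfloor}$ does not.

\emph{Step 1: it suffices to bound $\Delta$ on $Z$.} Let $i$ be flat, with $\mathbf x[i-R,i+R)$ of period $t\le T$. Let $s\ge0$ be minimal such that $\mathbf x[s,i+R)$ has period $t$; so $s\le i-R$. We claim that $s\in Z$. Otherwise $s\ge R$ and $\mathbf x[s-R,s+R)$ has a period $t'\le T$. Then $\mathbf x[s,s+R)$ has periods $t$ and $t'$ and length $R\ge t+t'$, hence period $g=\gcd(t,t')$. By extension $\mathbf x[s-R,s+R)$ has period $g$, and so period $t$. This gives $x_{s-1}=x_{s-1+t}$, so $\mathbf x[s-1,i+R)$ has period $t$, against the minimality of $s$.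

Let $v=\mathbf x[s,s+t)$ and write $\mathbf x[s,i)=v^nv'$ with $|v'|<t$. The word $\mathbf x[s,i+R)$ has period $t$ and length $\ge2R$, so it begins with $v^{\lfloor R/t\rfloor}$. By the choice of $R$ all powers of $v$ occur, so $\delta(v)=0$ and $\Delta(i)=\Delta(s)+\delta(v')$, where $|\delta(v')|\le T\max_b|\delta(b)|$.

\emph{Step 2: $\Delta$ is bounded on $Z$.} Suppose not. Lemma~\ref{lem:val}(c), with $\mathcal Y$ the set of vertices of type $Z$, gives paths $u,v,w$ as in Lemma~\ref{lem:orbit} with $\{\Delta(I_t)\}$ infinite; in particular $(I_t)$ is not constant. Write $\Delta_t=\Delta(I_t)$. Since $\alpha=k$, we have $n=mt$ in Lemma~\ref{lem:orbit}(2), and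
\[
A(k^{mt'}-k^{mt})+\Delta_{t'}-\Delta_t\in\tfrac{k^{mt}}Q\mathbb Z+[-H,H]\qquad(t'\ge t\ge t_0).
\]
Take $t'=t+1$, divide by $k^{mt}$ and let $t\to\infty$. As $\Delta_t=O(k^{\eta mt})$, the fixed number $A(k^m-1)$ has distance $0$ from $\frac1Q\mathbb Z$, so it lies in $\frac1Q\mathbb Z$. Since $k^m-1$ divides $k^{m(t'-t)}-1$, the main term $A(k^{mt'}-k^{mt})$ lies in $\frac{k^{mt}}Q\mathbb Z$, and
\begin{equation}\label{eq:gap}
\Delta_{t'}-\Delta_t\in\tfrac{k^{mt}}Q\mathbb Z+[-H,H]\qquad(t'\ge t\ge t_0).
\end{equation}
An element of the right side whose absolute value is less than $k^{mt}/Q-H$ lies in $[-H,H]$. We use this gap twice. First, $|\Delta_{t+1}-\Delta_t|=O(k^{\eta mt})<k^{mt}/Q-H$ for $t\ge t_1$ with $t_1\ge t_0$ large, so $|\Delta_{t+1}-\Delta_t|\le H$ for all $t\ge t_1$. Second, fix $t\ge t_1$ with $2H<k^{mt}/Q-H$. If $|\Delta_{t'}-\Delta_t|\le H$ for some $t'\ge t$, then $|\Delta_{t'+1}-\Delta_t|\le2H$, and \eqref{eq:gap} improves this to $|\Delta_{t'+1}-\Delta_t|\le H$. By induction $|\Delta_{t'}-\Delta_t|\le H$ for all $t'\ge t$. A bounded sequence in $\frac1{Q_0}\mathbb Z$ takes finitely many values, a contradiction.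
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Parts (1) and (2) are Proposition~\ref{prop:N}. For (3), let (N) hold and $\mathbf x$ be $k$-automatic. If $\mathbf x$ is ultimately periodic, $\alpha$ is an integer by Lemma~\ref{lem:periodic}; otherwise some $\alpha^s$ is an integer by Proposition~\ref{prop:base}.

For (4), replace $\varphi$ by a normalized power $\varphi^{sh}$, whose growth rate is $N^h$. This does not change $\Delta$. By Theorem~\ref{thm:cobham}, $N^h$-automatic is the same as $N$-automatic, and $k$ is multiplicatively dependent on $N^h$ if and only if it is on $N$. So we may assume that $\varphi$ is normalized and $\alpha=N$. By Propositions~\ref{prop:suff} and~\ref{prop:nec}, $\mathbf x$ is $N$-automatic if and only if $\Delta$ is bounded. Suppose $\mathbf x$ is $k$-automatic. If it is ultimately periodic, it is automatic in every base, in particular in base $N$. Otherwise $N^{s'}=k^{r'}$ for some $r',s'\ge1$ by Proposition~\ref{prop:base}, and $\mathbf x$ is $k^{r'}$-automatic, hence $N$-automatic, by Theorem~\ref{thm:cobham}. This proves the equivalences and shows that in the non-periodic case only $k$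 dependent on $N$ are possible. Conversely, if $\mathbf x$ is $N$-automatic and $k^{r'}=N^{s'}$, then it is $N^{s'}$-automatic and so $k$-automatic.
\end{proof}

\section{The decision procedure}\label{sec:algo}

It remains to test the three conditions in Theorem~\ref{thm:class}: condition (N), integrality of a power of $\alpha$, and boundedness of $\Delta$.

\begin{lemma}\label{lem:decN}
For standard $\varphi$ with $\alpha>1$ it is decidable whether \textup{(N)} holds, and if so, $\beta$ is computable.
\end{lemma}

\begin{proof}
The conditions on growth are read off from the types, and so is $B$. We must decide whether the factors of $\mathbf x$ in $B^*$ have bounded length.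

The word $\mathbf x$ contains infinitely many growing letters. Otherwise $\varphi^n(u_0)\in B^*$ for some $n$, so the lengths $|\varphi^i(u_0)|$ are bounded and $|\varphi^n(a)|=O(n)$, contradicting $\alpha>1$. Since $\mathbf x$ also begins with a growing letter, every factor in $B^*$ is contained in the middle word of a \emph{triple} $(c,w,c')$, where $cwc'$ is a factor of $\mathbf x$, the letters $c,c'$ are growing and $w\in B^*$.

For growing $c$ let $l_c$ and $r_c$ be the first and the last growing letter of $\varphi(c)$, let $y_c\in B^*$ be the prefix of $\varphi(c)$ before the first and $y'_c\in B^*$ the suffix after the last growing letter. Define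
\[
\Phi(c,w,c')=\bigl(r_c,\ y'_c\,\varphi(w)\,y_{c'},\ l_{c'}\bigr).
\]
The image of a triple is a triple, since it occurs in $\varphi(cwc')$. Conversely, consider two consecutive growing letters in $\varphi^{n+1}(a)$. Each lies in the image of a growing letter of $\varphi^n(a)$. Either it is the same letter $b$, and the triple occurs inside $\varphi(b)$; or they are two letters with no growing letter between them, since such a letter would contribute a growing letter in between, and the triple is the $\Phi$-image of a triple in $\varphi^n(a)$. By induction on $n$, the set of all triples is the union of the $\Phi$-orbits of the finitely many triples inside the words $\varphi(b)$, $b$ growing.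

Let $(c_n,w_n,c_n')$ be such an orbit. The pair $(c_{n+1},c'_{n+1})$ is a function of $(c_n,c'_n)$, so the pairs are ultimately periodic with computable preperiod $n_0$ and period $m$. Composing $m$ steps gives computable $s,s'\in B^*$ with $w_{n_0+(j+1)m}=s\,\varphi^m(w_{n_0+jm})\,s'$ for all $j\ge0$, and so
\[
|w_{n_0+jm}|=\sum_{i<j}\bigl(|\varphi^{im}(s)|+|\varphi^{im}(s')|\bigr)+|\varphi^{jm}(w_{n_0})| .
\]
The last term is bounded because $w_{n_0}\in B^*$. If all letters of $ss'$ are mortal, almost all summands vanish and the sum is bounded; otherwise each summand is $\ge1$ and the sum is unbounded. As $|w_{n+1}|\le L|w_n|+2L$, the lengths $|w_n|$ are bounded if and only if they are bounded along this subsequence. So boundedness is decidable for each orbit. If all orbits are bounded, each is finite and can be listed, and $\beta$ is the largest $|w|$ found.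
\end{proof}

\begin{lemma}\label{lem:decalpha}
Let $\alpha>1$ be a real algebraic integer. Some power $\alpha^s$, $s\ge1$, is an integer if and only if the minimal polynomial of $\alpha$ over $\mathbb Q$ has the form $X^s-N$.
\end{lemma}

\begin{proof}
A rational power of $\alpha$ is a rational algebraic integer, hence an integer; this gives one direction. For the other, let $s$ be minimal with $\alpha^s\in\mathbb Q$. All roots of $X^s-\alpha^s$ have modulus $\alpha$, so a monic rational factor of degree $d\ge1$ has a rational constant term of absolute value $\alpha^d$. Hence $\alpha^d\in\mathbb Q$ and $d\ge s$. So $X^s-\alpha^s$ is irreducible.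
\end{proof}

Boundedness of $\Delta$ is decided by two searches, one that stops if $\Delta$ is bounded and one that stops if it is not. The second exists because, by the pumping lemma, unboundedness has a finite certificate.

\begin{lemma}\label{lem:decDelta}
For normalized $\varphi$ with $\alpha\in\mathbb Z$ it is decidable whether $\Delta$ is bounded, and if so, $\max|\Delta|$ is computable.
\end{lemma}

\begin{proof}
The vector $\delta$ is rational and computable by Lemma~\ref{lem:spectral}.

\emph{Search I.} Consider tuples $(c,e_0,\dots,e_{r-1})$ with $c\in\Sigma$, $e_n\in\mathbb Q$. Let $e_r$ be the combination of $e_0,\dots,e_{r-1}$ given by the Cayley--Hamilton relation for $E_r$. For $0\le d<|\varphi(c)|$ define a move to $(c',e_0',\dots,e'_{r-1})$, where $c'$ is the letter of index $d$ of $\varphi(c)$ and $e'_n=e_{n+1}+\delta M^n\psi_{c,d}$. By \eqref{eq:rec} the move sends the tuple $(x_j,E_0(j),\dots,E_{r-1}(j))$ of position $j$ to the tuple of position $p(j)+d$. Starting from $(a,0,\dots,0)$, the tuple of $0$, we therefore reach exactly the tuples of all positions, by Lemma~\ref{lem:val}(a). The search generates them and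 stops when no move produces a new tuple. If $|\Delta|\le G$, all $E_n(i)$ lie in $\frac1{Q_0}\mathbb Z\cap[-G,G]$ and the search stops. Conversely, if it stops, $\Delta=E_0$ takes finitely many values, and they have been listed.

\emph{Search II.} Enumerate the triples $u,v,w$ of paths in the letter graph $\mathcal G_0$ with $v$ nonempty and closed and $uvw$ a path from $a$, and test whether $\sigma_t=\Delta(\operatorname{val}(uv^tw))$ takes infinitely many values. If $\Delta$ is unbounded, such a triple exists by Lemma~\ref{lem:val}(c) with $\mathcal Y=\Sigma$. If one exists, $\Delta$ takes infinitely many values in $\frac1{Q_0}\mathbb Z$ and is unbounded. The test is effective. With the matrices $M_e$ of that proof, $\sigma_t=\iota'U^t\tau'$ for computable rational $\iota',\tau'$ and a computable integer matrix $U$ of size $n=r+1$, so $(\sigma_t)$ satisfies the linear recurrence given by the characteristic polynomial $\chi$ of $U$. If its image is finite, there are finitely many blocks of $n$ consecutive terms and each determines the next, so $(\sigma_t)$ is ultimately periodic; the converse is immediate. Ultimate periodicity means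 that $(\sigma_t)$ satisfies the recurrence of some $X^i(X^j-1)$, that is, its minimal recurrence polynomial divides some $X^i(X^j-1)$. The monic rational divisors of such polynomials are the products of a power of $X$ and distinct cyclotomic polynomials. The minimal recurrence polynomial is the monic divisor $q$ of $\chi$ of least degree with $\iota'q(U)U^t\tau'=0$ for $0\le t<n$, since these $n$ equations imply the same for all $t$. It can be found and factored.

Exactly one of the two searches stops; run them in parallel.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]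
The algorithm follows Theorem~\ref{thm:class}; ``no'' means that the set of bases is empty.
\begin{enumerate}
\item Make $\varphi$ standard and compute the types (Lemma~\ref{lem:types}). If $\alpha=1$ and $D\ge2$: no. If $(\alpha,D)=(1,1)$: all $k\ge2$; computing $u_0,\varphi(u_0),\dots$ until a word repeats gives $\mathbf x$ in the form $uv^\omega$.
\item If $\alpha>1$, decide (N) by Lemma~\ref{lem:decN}. If it fails: no.
\item The number $\alpha$ is an eigenvalue of an integer matrix, hence an algebraic integer. Test by Lemma~\ref{lem:decalpha} whether some power is an integer. If not: no.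
\item Pass to a normalized power whose growth rate is an integer $N$, and decide by Lemma~\ref{lem:decDelta} whether $\Delta$ is bounded. If not: no.
\item Otherwise Proposition~\ref{prop:suff} gives a DFAO in base $N$. Decide ultimate periodicity from it by Theorem~\ref{thm:logic}. If $\mathbf x$ is ultimately periodic, the set consists of all $k\ge2$, and a period $t$ and preperiod $n$ are found by testing the sentences $\forall i\ge n:x_i=x_{i+t}$ in turn. If not, the set consists of the $k$ multiplicatively dependent on $N$.
\end{enumerate}
Problem (1) asks whether the set is nonempty. For problem (2), note that $k$ and $N$ are multiplicatively dependent if and only if the exponent vectors of their prime factorizations are proportional. Automata for every $k$ in the set come from the effective statements of Theorem~\ref{thm:cobham}: from $u$ and $v$ in the periodic cases, and by converting base $N$ to $N^{s'}=k^{r'}$ and then to $k$ otherwise.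
\end{proof}

\section{Consequences}\label{sec:cons}

The bound on $\Delta$ says that the morphism is uniform up to a bounded error, simultaneously for all factors and all iterates.

\begin{corollary}\label{cor:quant}
Let $\varphi$ be normalized with $\alpha=N\in\mathbb Z$, and let $G=\sup_i|\Delta(i)|$. If $\mathbf x$ is automatic, then $G<\infty$ and $\bigl||\varphi^n(w)|-\ell(w)N^n\bigr|\le2G$ for all factors $w$ of $\mathbf x$ and all $n\ge0$. Conversely, if these differences are bounded uniformly in $w$ and $n$, then $\mathbf x$ is $N$-automatic.
\end{corollary}

\begin{proof}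
For $w=\mathbf x[i,j)$, \eqref{eq:weights} gives $|\varphi^n(w)|-\ell(w)N^n=\delta(\varphi^n(w))=\Delta(p_n(j))-\Delta(p_n(i))$. For the converse take $n=0$ and $w$ a prefix. In both directions apply Theorem~\ref{thm:class}(4).
\end{proof}

\begin{corollary}\label{cor:growth}
Let $\varphi$ be standard and $\varphi^\omega(a)$ be $k$-automatic for some $k$. Then either $|\varphi^n(a)|=\Theta(n)$ and the word is ultimately periodic, or $|\varphi^n(a)|=\Theta(\alpha^n)$ with some power of $\alpha$ an integer $\ge2$. In the second case every letter is bounded or has growth $\Theta(\alpha^n)$.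
\end{corollary}

\begin{proof}
Only the case $(\alpha,D)=(1,1)$ and case (4) of Theorem~\ref{thm:class} admit automatic words, and (N) holds in case (4).
\end{proof}

\begin{corollary}\label{cor:periodic}
It is decidable whether $\varphi^\omega(a)$ is ultimately periodic, erasing morphisms allowed.
\end{corollary}

\begin{proof}
Run the algorithm of Theorem~\ref{thm:main}. Ultimately periodic words are automatic, so the word is not ultimately periodic when the answer is ``no''. It is ultimately periodic when $(\alpha,D)=(1,1)$, and in the remaining case step 5 decides the question.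
\end{proof}

\begin{thebibliography}{9}

\bibitem{AS}
\emph{Automatic Sequences},
\texttt{http://lib.ysu.am/disciplines\_bk/47fe303913ad333b6dea08e0ba2a9fbb.pdf}.

\bibitem{BR}
Berstel and Reutenauer, on rational series and their minimal linear representations.

\bibitem{BHMV}
Bruy\`ere, Hansel, Michaux and Villemaire, 1994.

\bibitem{Cob}
Cobham, 1972.

\bibitem{MZ}
McNaughton and Zalcstein, J. Algebra 34, 1975.

\end{thebibliography}
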